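# SL$_k$-tilings with prescribed boundary minors: every small minor is a positive Laurent polynomial

## 1. A $k$-dress determines a positive tiling

**Theorem 1.** Let $k\ge 2$ and let $f=\{F^{(m)}\}_{1\le m\le k-1}$ be a $k$-dress with handles $i_r^{(m)}$. Let $X=\{x_r^{(m)}\}_{1\le m\le k-1,\ r\in\mathbb Z}$ be a family of formal variables, algebraically independent over the rationals. Then there exists a unique SL$_k$-tiling $P=[p_{ij}]_{i,j\in\mathbb Z}$ whose entries are rational functions in $X$ such that, for each $m=1,\dots,k-1$ and each $r\in\mathbb Z$,
$$\det\left[p_{(i_r^{(m)}+a)\,(i_r^{(m)}+r+b)}\right]_{0\le a,b\le m-1}=x_r^{(m)} .$$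
Moreover, every minor of $P$ of order smaller than $k$ (rows and columns arbitrary) is a non-zero Laurent polynomial in $X$ with non-negative integer coefficients.

This is posed as a conjecture in the document *Université Du Québec À Montréal*, http://archipel.uqam.ca/6123/1/D2463.pdf. It is true, and these notes prove it, together with a refinement (Theorem 2, in Section 5). I now unpack the words.

**Definition (tilings).** An SL$_k$-tiling is a bi-infinite matrix $P=[p_{ij}]_{i,j\in\mathbb Z}$ over a field of characteristic zero in which every connected $k\times k$ minor equals $1$. A minor is connected if its rows are consecutive and its columns are consecutive. We write points as $(i,j)$ with row $i$ (rows numbered downwards) and column $j$, and $D_r=\{(i,i+r):i\in\mathbb Z\}$ for the $r$-th diagonal.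

**Definition (fringes).** Let $m\ge1$. An $m$-fringe is a set $F=\bigcup_r F_r$ with
$$F_r=D_r\cap F=\{(i_r+t,\;i_r+t+r):0\le t\le m-1\},$$
where the integers $i_r$, called handles, satisfy $i_{r+1}-i_r\in\{0,-1\}$ for all $r$, and each of the two values $0,-1$ occurs for infinitely many positive $r$ and for infinitely many negative $r$.

So $F_r$ is the main diagonal of an $m\times m$ square whose top left corner is $(i_r,i_r+r)$. When $r$ grows by $1$, the square moves one step to the right ($i_{r+1}=i_r$) or one step up ($i_{r+1}=i_r-1$). The last condition says that the staircase never becomes eventually straight.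

**Definition (dresses).** A $k$-dress is a function $f:\mathbb Z\times\mathbb Z\to\{1,\dots,k\}$ such that $F^{(m)}=f^{-1}(\{1,\dots,m\})$ is an $m$-fringe for each $m=1,\dots,k-1$. Its handles are written $i_r^{(m)}$, and we put $j_r^{(m)}=i_r^{(m)}+r$.

The sets are nested, $F^{(1)}\subseteq\dots\subseteq F^{(k-1)}$. On one diagonal, a run of $m$ points lies in a run of $m+1$ points exactly when
$$i_r^{(m+1)}-i_r^{(m)}\in\{0,-1\}.$$
Also $i_{r+1}^{(m)}-i_r^{(m)}\in\{0,-1\}$ gives $j_{r+1}^{(m)}-j_r^{(m)}\in\{1,0\}$, and non-degeneracy gives
$$i_r^{(m)}\to\mp\infty,\qquad j_r^{(m)}\to\pm\infty\qquad\text{as } r\to\pm\infty .$$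

*Example.* Let $k=3$ and $i_r^{(1)}=i_r^{(2)}=-\lfloor r/2\rfloor$. In rows $-1,\dots,2$ and columns $-1,\dots,3$ the dress is
$$\begin{array}{ccccc}3&3&1&1&2\\3&1&1&2&2\\1&1&2&2&3\\1&2&2&3&3\end{array}$$
The ones form a zigzag staircase, and each diagonal carries one $1$ followed by one $2$.

The boundary condition of Theorem 1 prescribes, on each diagonal and for each order $m<k$, exactly one connected $m\times m$ minor. The theorem has two halves: these values determine the tiling, and all minors of order below $k$, including those with gaps between the rows and columns, are positive Laurent polynomials in them.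

## 2. The zigzag for $k=2$ by hand

Take $k=2$ and $i_r=-\lfloor r/2\rfloor$, and write $x_r=x_r^{(1)}$. The given entries include
$$p_{2,-1}=x_{-3},\ p_{1,-1}=x_{-2},\ p_{10}=x_{-1},\ p_{00}=x_0,\ p_{01}=x_1,\ p_{-1,1}=x_2,\ p_{-1,2}=x_3 .$$
Each connected $2\times2$ block has determinant $1$, so below the staircase
$$p_{11}=\frac{1+x_1x_{-1}}{x_0},\quad p_{02}=\frac{1+x_1x_3}{x_2},\quad p_{20}=\frac{1+x_{-1}x_{-3}}{x_{-2}},\quad p_{12}=\frac{1+p_{02}p_{11}}{x_1},\quad p_{21}=\frac{1+p_{11}p_{20}}{x_{-1}} .$$
So far we divided by monomials. The next entry is $p_{22}=(1+p_{12}p_{21})/p_{11}$, and $p_{11}$ is not a monomial. But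
$$1+p_{12}p_{21}=\frac{(x_1x_{-1}+1)+p_{11}(p_{02}+p_{20})+p_{11}^2p_{02}p_{20}}{x_1x_{-1}},\qquad x_1x_{-1}+1=x_0p_{11},$$
so
$$p_{22}=\frac{x_0+p_{02}+p_{20}+p_{11}p_{02}p_{20}}{x_1x_{-1}},$$
a Laurent polynomial with non-negative coefficients. With all $x_r=1$ we get $p_{11}=2$, $p_{12}=5$, $p_{22}=13$. The cancellation needs an explanation; the recursion alone does not provide one.

## 3. Three determinant identities

Let $\Delta_{I,J}$ be the minor of $P$ with row set $I$ and column set $J$, both in increasing order, and $\Delta_{\emptyset,\emptyset}=1$. "Interval" means a finite interval of $\mathbb Z$; $Aa$ means $A\cup\{a\}$; "minor" means order $\ge1$ unless we write $\Delta_{\emptyset,\emptyset}$. The three identities hold for any matrix over any field.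

Write $M^{(m)}_{i,j}$ for the connected $m$-minor with top left corner $(i,j)$, and $M^{(0)}=1$. The Desnanot–Jacobi identity, recalled from textbooks, reads
$$M^{(m+1)}_{i,j}M^{(m-1)}_{i+1,j+1}=M^{(m)}_{i,j}M^{(m)}_{i+1,j+1}-M^{(m)}_{i,j+1}M^{(m)}_{i+1,j}\qquad(m\ge1).\tag{1}$$

**Identity (2).** Let $|A|=|B|$, let $a'<a$ be rows not in $A$ and $b<b'$ columns not in $B$. Then
$$\Delta_{Aa',Bb}\,\Delta_{Aa,Bb'}=\Delta_{Aa,Bb}\,\Delta_{Aa',Bb'}+\Delta_{Aa'a,Bbb'}\,\Delta_{A,B}.\tag{2}$$

*Proof.* Let $d(p,q)$ be the determinant with rows ($A$, then $p$) and columns ($B$, then $q$), and define $d(a'a,bb')$ similarly. Sylvester's identity gives $d(a',b)d(a,b')-d(a',b')d(a,b)=\Delta_{A,B}\,d(a'a,bb')$. Put $\sigma_p=(-1)^{\#\{s\in A:s>p\}}$ and $\tau_q=(-1)^{\#\{s\in B:s>q\}}$. Sorting rows and columns gives $d(p,q)=\sigma_p\tau_q\Delta_{Ap,Bq}$ and $d(a'a,bb')=\sigma_{a'}\sigma_a\tau_b\tau_{b'}\Delta_{Aa'a,Bbb'}$; the pairs $a',a$ and $b,b'$ are already in order. Every term carries the sign $\sigma_{a'}\sigma_a\tau_b\tau_{b'}$, which cancels. $\square$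

**Identity (3).** Let $J'\subset J$, $|J'|=m=|J|-1$, $|S|=m-1$, and let $z<y<x$ be rows not in $S$. Then
$$\Delta_{Sy,J'}\,\Delta_{Sxz,J}=\Delta_{Sxy,J}\,\Delta_{Sz,J'}+\Delta_{Syz,J}\,\Delta_{Sx,J'}.\tag{3}$$

*Proof.* Restrict the rows to the columns $J$, and let $e$ be the unit row vector supported at the one column of $J\setminus J'$. Put $D(p,q)=\det(S,p,q)$. The three-term Plücker relation reads
$$D(z,x)D(y,e)=D(z,y)D(x,e)+D(y,x)D(z,e).$$
With $\sigma_p=(-1)^{\#\{s\in S:s>p\}}$ we have $D(p,q)=\sigma_p\sigma_q\Delta_{Spq,J}$ for $p<q$ in $\{x,y,z\}$. Expanding along the last row, $D(p,e)=\tau\sigma_p\Delta_{Sp,J'}$ with a sign $\tau$ that does not depend on $p$. All three terms carry the sign $\tau\sigma_x\sigma_y\sigma_z$. $\square$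

## 4. The octahedron recursion: existence and uniqueness

By (1), the connected minors of an SL$_k$-tiling satisfy a recursion with the boundary values as initial data. We show that this recursion can be run, and that it determines everything.

Put $T^{(0)}=T^{(k)}=1$. For unknowns $T^{(m)}_{i,j}$, $1\le m\le k-1$, consider
$$T^{(m)}_{i,j}T^{(m)}_{i+1,j+1}=T^{(m)}_{i+1,j}T^{(m)}_{i,j+1}+T^{(m+1)}_{i,j}T^{(m-1)}_{i+1,j+1}\qquad(1\le m\le k-1).\tag{4}$$
Say that $T^{(m)}_{i,i+r}$ is on, above or below the surface if $i=i_r^{(m)}$, $i>i_r^{(m)}$ or $i<i_r^{(m)}$. On the surface put $T=x_r^{(m)}$.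

**Step 1: values above the surface.** Let $i\ge i_r^{(m)}$ and $j=i+r$. Define $T^{(m)}_{i+1,j+1}$ by (4) from the other five entries. Those of level $1,\dots,k-1$ are on or above the surface:

- $T^{(m)}_{i,j}$ since $i_r^{(m)}\le i$;
- $T^{(m)}_{i+1,j}$, on diagonal $r-1$, since $i_{r-1}^{(m)}\le i_r^{(m)}+1\le i+1$;
- $T^{(m)}_{i,j+1}$, on diagonal $r+1$, since $i_{r+1}^{(m)}\le i_r^{(m)}\le i$;
- $T^{(m+1)}_{i,j}$ since $i_r^{(m+1)}\le i_r^{(m)}\le i$;
- $T^{(m-1)}_{i+1,j+1}$ since $i_r^{(m-1)}\le i_r^{(m)}+1\le i+1$.

The new entry has row + column + level equal to $i+j+m+2$; the five others have at most $i+j+m+1$, and their row index is $\le i+1$ and their column index $\le j+1$. For fixed $i_0,j_0$ only finitely many points on or above the surface have row $\le i_0$ and column $\le j_0$: $i_r^{(m)}\le i_0$ bounds $r$ below, $j_r^{(m)}\le j_0$ bounds $r$ above, and then $i_r^{(m)}\le i\le i_0$. So the recursion is well-founded. This is where non-degeneracy is used.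

**Step 2: values below the surface.** Let $i+1\le i_r^{(m)}$ and $j=i+r$. Define $T^{(m)}_{i,j}$ by (4). The other entries are on or below the surface, because
$$i+1\le i_r^{(m)},\quad i+1\le i_{r-1}^{(m)},\quad i\le i_{r+1}^{(m)},\quad i\le i_r^{(m+1)},\quad i+1\le i_r^{(m-1)}$$
(in the order $T^{(m)}_{i+1,j+1},T^{(m)}_{i+1,j},T^{(m)}_{i,j+1},T^{(m+1)}_{i,j},T^{(m-1)}_{i+1,j+1}$). They have larger row + column + level, and row and column indices that are not smaller. Only finitely many points on or below the surface have row $\ge i_0$ and column $\ge j_0$: $i_r^{(m)}\ge i_0$ bounds $r$ above, $j_r^{(m)}\ge j_0$ bounds $r$ below, and $i_0\le i\le i_r^{(m)}$.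

**Step 3: all relations hold, and no value is zero.** The relation (4) with indices $m,i,j$ is used in Step 1 if $i\ge i_{j-i}^{(m)}$ and in Step 2 otherwise, exactly once, so all relations hold. Each $T^{(m)}_{i,j}$ is a subtraction-free rational expression in $X$. It is positive at positive real arguments, hence non-zero; in particular the divisions were legitimate.

**Step 4: existence.** Let $p_{ij}=T^{(1)}_{i,j}$. We show by induction that $M^{(m)}_{i,j}=T^{(m)}_{i,j}$ for $0\le m\le k$. This is clear for $m=0,1$. If it holds for $m-1$ and $m$, where $1\le m\le k-1$, then (1) and (4) give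
$$M^{(m+1)}_{i,j}T^{(m-1)}_{i+1,j+1}=T^{(m)}_{i,j}T^{(m)}_{i+1,j+1}-T^{(m)}_{i,j+1}T^{(m)}_{i+1,j}=T^{(m+1)}_{i,j}T^{(m-1)}_{i+1,j+1},$$
and we cancel $T^{(m-1)}_{i+1,j+1}\ne0$. For $m=k$ this says that $P$ is an SL$_k$-tiling, and on the surface it gives the boundary condition.

**Step 5: uniqueness.** The connected minors of any tiling with the required boundary values satisfy (4) by (1). Following Steps 1 and 2 they agree with the $T^{(m)}_{i,j}$, since one divides only by elements already known to equal some $T\ne0$. $\square$

## 5. From subtraction-free formulas to seeds, and the refined theorem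

*What the recursion does not give.* It writes connected minors as subtraction-free fractions. This is too weak: $1/(1+x)$ is subtraction-free and not Laurent, and $(x^3+1)/(x+1)=x^2-x+1$ is subtraction-free and Laurent but has a negative coefficient. Moreover, minors with gaps do not occur in (4) at all.

Let us look at a minor with a gap, for $k=3$ and the dress of Section 1. Write $x_r=x_r^{(1)}$, $y_r=x_r^{(2)}$. By (3) with $S=\emptyset$ and rows $0<1<2$,
$$p_{10}\,\Delta_{\{0,2\},\{0,1\}}=\Delta_{\{1,2\},\{0,1\}}\,p_{00}+\Delta_{\{0,1\},\{0,1\}}\,p_{20}=y_{-1}x_0+y_0p_{20},$$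
and (4) at level $1$ gives $p_{20}=(x_{-3}x_{-1}+y_{-2})/x_{-2}$. So
$$\Delta_{\{0,2\},\{0,1\}}=\frac{x_{-2}x_0y_{-1}+x_{-3}x_{-1}y_0+y_{-2}y_0}{x_{-2}x_{-1}} .$$
This is as the theorem predicts, and the relation used has the same shape "product = sum of two monomials" as (4).

The machine made for such relations is the following.

**Definition (seeds and mutation).** A seed in a field $\mathbb F$ of characteristic $0$ consists of a finite vertex set, a cluster $z=(z_v)$ of elements of $\mathbb F$ algebraically independent over $\mathbb Q$, and a skew-symmetric integer matrix $b=(b_{xy})$. We read $b_{xy}$ as the number of arrows $x\to y$ (negative for arrows $y\to x$); this is a quiver without loops and 2-cycles. Mutation at $X$ replaces $z_X$ by the element $z_X'$ with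
$$z_Xz_X'=\prod_v z_v^{[b_{Xv}]_+}+\prod_v z_v^{[b_{vX}]_+},$$
keeps the other $z_v$, and replaces $b$ by $b'_{Xy}=-b_{Xy}$ and, for $y,z\neq X$, $b'_{yz}=b_{yz}+[b_{yX}]_+[b_{Xz}]_+-[b_{zX}]_+[b_{Xy}]_+$, where $[c]_+=\max(c,0)$. A cluster variable is an element of the cluster of a seed reached by mutations. If every vertex may be mutated, the cluster algebra is called coefficient-free. Cluster variables are non-zero.

*Example.* If $x_{-1}\to x_0\leftarrow x_1$, then mutation at $x_0$ gives $x_0'=(1+x_{-1}x_1)/x_0$. This is $p_{11}$ of Section 2.

We use one deep published theorem.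

**Theorem (LS)** (K. Lee, R. Schiffler, *Positivity for cluster algebras*, Ann. of Math. 182 (2015), 73–125). Let $Q$ be a finite quiver without loops and 2-cycles. Every cluster variable of the coefficient-free cluster algebra of $Q$ is a Laurent polynomial with non-negative integer coefficients in the variables of any given cluster.

So it suffices to show that the boundary values form a seed from which every minor of order below $k$ is reached by mutations. This is the first part of the refinement.

**Theorem 2.** In the situation of Theorem 1:

1. Every minor of order $<k$ is a cluster variable, for an explicit seed whose cluster is $\{x_r^{(m)}:1\le m\le k-1,\ |r|\le N\}$, $N$ large.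
2. For $|I|=|J|=k$ one has $\Delta_{I,J}=\alpha_I\beta_J$, where each of $\alpha_I,\beta_J$ is $1$ (for intervals) or a cluster variable. So minors of order $k$ are also non-zero Laurent polynomials with non-negative integer coefficients. Minors of order $>k$ vanish.
3. Substituting positive reals for $X$ gives a bijection from $\mathbb R_{>0}^{\{1,\dots,k-1\}\times\mathbb Z}$ onto the set of real SL$_k$-tilings all of whose connected minors of order $<k$ are positive. In such tilings all minors of order $\le k$ are positive.
4. Non-degeneracy cannot be dropped: if all conditions on a dress hold except that the last fringe requirement fails for some $m$, then a tiling that satisfies the boundary condition and has all connected $(k-1)$-minors non-zero is never the unique tiling satisfying the boundary condition.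

*The obstacle with gaps.* To reach a minor with rows $I$ having gaps, a natural plan is to delete the rows in the gaps, so that $I$ becomes consecutive, and to apply the connected theory to the smaller matrix. The plan stops at once: after a deletion the connected $k$-minors need not be $1$. For $k=2$, identity (3) with rows $-1<0<1$, $J'=\{0\}$ and $J=\{0,1\}$ gives
$$p_{00}\,\Delta_{\{-1,1\},J}=p_{-1,0}+p_{10},$$
so deleting row $0$ produces the $2$-minor $(p_{-1,0}+p_{10})/p_{00}$. The way past this is to keep these new $k$-minors as extra variables. The displayed relation has the shape of an exchange relation at the vertex of $p_{00}$, an entry of the deleted row. So that vertex can turn into the new $k$-minor. The rest of the proof makes this happen systematically.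

## 6. Rank $k$ and the factorization of $k$-minors

We need to know how $k$-minors with gaps depend on their rows and columns. Let $P$ be any SL$_k$-tiling with non-zero connected $(k-1)$-minors, and let $r_i$ be its rows.

By (1) with $m=k$, a connected $(k+1)$-minor times a connected $(k-1)$-minor equals $1\cdot1-1\cdot1=0$. So connected $(k+1)$-minors vanish. Fix $i$. On columns $j,\dots,j+k$ the rows $r_i,\dots,r_{i+k-1}$ are independent, so $r_{i+k}$ is a combination of them there. The coefficients are determined by columns $j,\dots,j+k-1$, and also by columns $j+1,\dots,j+k$, since both $k\times k$ blocks are invertible. Hence the windows at $j$ and $j+1$ have the same coefficients, and the coefficients do not depend on $j$. So $r_{i+k}\in\operatorname{span}(r_i,\dots,r_{i+k-1})$, and in the same way $r_i\in\operatorname{span}(r_{i+1},\dots,r_{i+k})$. Thus every row is a combination of rows $1,\dots,k$, and minors of order $>k$ vanish.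

For $|I|=k$, the rows $I$ are $C_I$ times the rows $1,\dots,k$, with a $k\times k$ matrix $C_I$. So $\Delta_{I,J}=\det C_I\,\Delta_{[1,k],J}$, and $J=[1,k]$ gives $\det C_I=\Delta_{I,[1,k]}$. Therefore
$$\Delta_{I,J}=\alpha_I\beta_J\ \ (|I|=|J|=k),\qquad \alpha_I=\Delta_{I,[1,k]},\quad\beta_J=\Delta_{[1,k],J},\qquad \alpha_I=\beta_J=1\text{ for intervals }I,J.\tag{5}$$
The tiling of Theorem 1 has non-zero connected $(k-1)$-minors $T^{(k-1)}_{i,j}$, so it satisfies (5).

## 7. Paths of flag pairs and their 2-forms

In this section and in Sections 8 and 10, $P$ is any $\mathbb Z\times\mathbb Z$ matrix over a field $\mathbb F$ of characteristic $0$ that satisfies (5). Then $P^T$ also satisfies (5), with $\alpha$ and $\beta$ exchanged.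

We need bookkeeping for seeds whose cluster variables are minors. A seed will be encoded by a walk through pairs of flags.

**Definition (states, steps, paths).** A state is a pair of flags $(I_1\subset\dots\subset I_k;\ J_1\subset\dots\subset J_k)$ of finite subsets of $\mathbb Z$ with $|I_m|=|J_m|=m$; put $I_0=J_0=\emptyset$. A path $\mathcal P$ is a finite sequence of states in which consecutive states differ in exactly one set, in one of two ways:

- a u-step of level $m$, with sign $\varepsilon=+1$: $I_m$ loses an element $a$ and gains $a'<a$;
- a v-step of level $m$, with sign $\varepsilon=-1$: $J_m$ loses $b$ and gains $b'>b$.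

At a u-step $I\to I'$ of level $m$, both sets contain $I_{m-1}$ and, if $m<k$, lie in $I_{m+1}$; by counting, $I\cap I'=I_{m-1}$ and $I\cup I'=I_{m+1}$. The same holds for v-steps. No condition relates the row flag to the column flag. So a path is a shuffle of its sequence of u-steps and its sequence of v-steps, and any shuffle of these two sequences is a path.

**Definition (chambers).** A chamber of level $m$, $0\le m\le k$, is a maximal time interval without steps of level $m$. On it $(I_m,J_m)$ is constant, and $\Delta_{I_m,J_m}$ is its value. A chamber of level $1\le m\le k-1$ is closed if it is bounded on both sides by steps.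

*Example.* Let $k=2$. The row flags $(\{1\}\subset\{1,2\})$, $(\{1\}\subset\{0,1\})$, $(\{0\}\subset\{0,1\})$ with a constant column flag form a path with two u-steps, of levels $2$ and $1$. There are two chambers of level $1$, with values $p_{1j}$ and $p_{0j}$ if $J_1=\{j\}$. Neither is closed.

**Definition ($V(\mathcal P)$, classes, frozen elements).** $V(\mathcal P)$ consists of all chambers of levels $1,\dots,k-1$, a symbol $\alpha_I$ for each non-interval $I$ occurring as $I_k$, and a symbol $\beta_J$ for each non-interval $J$ occurring as $J_k$. The symbols have the values $\alpha_I,\beta_J$ of (5). In the free $\mathbb Q$-module on $V(\mathcal P)$, a chamber $C$ has a class $[C]$: it is $0$ at level $0$, the basis vector at levels $1,\dots,k-1$, and $[\alpha_I]+[\beta_J]$ at level $k$, where $[\alpha_I]=0$ or $[\beta_J]=0$ for intervals. Elements of $V(\mathcal P)$ that are not closed chambers are frozen.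

By (5), the value of a chamber is the monomial in the values of $V(\mathcal P)$ given by its class. From now on I write $C$ for $[C]$.

**Definition (the 2-form).** Modulo $\Lambda^2$ of the span of the frozen elements, put
$$\omega(\mathcal P)=\sum_{\text{steps}}\varepsilon\Big(L\wedge R+\tfrac12(R-L)\wedge(A+B)\Big),\tag{6}$$
where for a step of level $m$, $L,R$ are the level-$m$ chambers before and after it, and $A,B$ are the chambers of levels $m+1,m-1$ at that moment, with $A:=0$ if $m=k$.

For a closed chamber $X$ and $v\in V(\mathcal P)$, the coefficient of $X\wedge v$ in $\omega(\mathcal P)$ is well defined. For $k=2$ and a path all of whose $I_2,J_2$ are intervals, all level-$0$ and level-$2$ classes vanish, so $\omega=\sum\varepsilon\,L\wedge R$ over the level-$1$ steps: the quiver is a line, with arrow $L\to R$ for a u-step and $R\to L$ for a v-step.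

**Definition (realized).** Fix a seed $\Sigma$ in $\mathbb F$. The path $\mathcal P$ is realized, with respect to $P$ and $\Sigma$, if some seed $(z',b')$ mutation equivalent to $\Sigma$ admits an injection $\iota$ from $V(\mathcal P)$ to its vertices such that $z'_{\iota(v)}$ is the value of $v$ for all $v\in V(\mathcal P)$, and for every closed chamber $X$: $b'_{\iota(X)\iota(v)}$ is the coefficient of $X\wedge v$ in $\omega(\mathcal P)$ for all $v\in V(\mathcal P)$, and $b'_{\iota(X)y}=0$ for $y\notin\operatorname{im}\iota$.

We will mutate only at closed chambers, so matrix entries between other vertices never matter.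

*Mutation in terms of $\omega$.* Let $X$ be closed. Write $\omega=X\wedge\rho+\omega_0$ with $\omega_0$ free of $X$, and $\rho=\rho_+-\rho_-$ with $\rho_\pm$ having non-negative coefficients and disjoint supports. So there are arrows from $X$ to $\rho_+$ and from $\rho_-$ to $X$. Mutation at $X$ gives the exchange relation $XX'=z^{\rho_+}+z^{\rho_-}$, reverses the arrows at $X$, and adds an arrow $y\to z$ for each path $y\to X\to z$. That is,
$$\omega\ \mapsto\ -X'\wedge\rho+\omega_0+\rho_-\wedge\rho_+ .\tag{7}$$
The zero entries between closed chambers and vertices $y\notin\operatorname{im}\iota$ stay zero, because $b_{\iota(X)y}=0$.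

*The symmetry $\theta$.* Let $\theta\mathcal P$ be obtained by reversing the order of the states and exchanging the two flags. A u-step reversed and moved to the column flag is a v-step, and vice versa, so $\theta\mathcal P$ is a path. Chambers correspond, closed ones to closed ones. The value of a chamber of $\theta\mathcal P$ with respect to $P^T$ equals the value of the corresponding chamber of $\mathcal P$ with respect to $P$; symbols $\alpha,\beta$ are exchanged, with equal values. In each term of (6), the exchange $L\leftrightarrow R$ gives a factor $-1$ and the change of $\varepsilon$ gives another, so $\omega$ is preserved. Hence $\mathcal P$ is realized with respect to $(P,\Sigma)$ if and only if $\theta\mathcal P$ is realized with respect to $(P^T,\Sigma)$. A statement proved about u-steps for all matrices satisfying (5) yields a statement about v-steps, its $\theta$-image.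

## 8. Four moves that preserve realized paths

**Lemma A.** If $\mathcal P$ is realized, so is any path obtained from it by one of the following moves, or by the $\theta$-image of one of them.

- (a) Exchange two consecutive steps whose levels differ by $\ge2$; or exchange a consecutive u-step and v-step of levels differing by $1$.
- (b) Exchange a consecutive u-step and v-step of the same level $m$.
- (c) Replace three consecutive u-steps of levels $m,m+1,m$ ($m+1\le k$) by u-steps of levels $m+1,m,m+1$ with the same initial and final state; if $m+1=k$, assume that $J_k$ is an interval at that time.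
- (d) Merge two consecutive u-steps of level $k$ into one.

By $\theta$, only (a)–(d) themselves need proof. Chambers that are not mentioned correspond in the obvious way.

**Move (a): nothing changes.** The new sequence is a path, since nestedness relates only neighbouring levels of one flag. No value changes. If the levels differ by $\ge2$, no term of $\omega$ changes. Otherwise let $c$ be the step of level $m$ (chambers $L,R$, below $B$, sign $\varepsilon$) and $d$ the step of level $m+1$ (chambers $A,A'$, above $E$, with $E=0$ if $m+1=k$, sign $-\varepsilon$). If $c$ comes first, $c$ sees $A$ above and $d$ sees $R$ below; if $d$ comes first, $c$ sees $A'$ and $d$ sees $L$. So $\omega(c\text{ then }d)-\omega(d\text{ then }c)$ equals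
$$\tfrac\varepsilon2(R-L)\wedge(A-A')-\tfrac\varepsilon2(A'-A)\wedge(R-L)=0 .$$

**Move (b): a mutation by identity (2) when $m\le k-1$.** Let $Z_l,X,Z_r$ be the successive level-$m$ chambers, $Y$ and $W$ the chambers above and below ($Y=0$ if $m=k$), $S=Y+W$, $D=Z_l+Z_r$. If the u-step comes first, the two steps contribute
$$Z_l\wedge X+\tfrac12(X-Z_l)\wedge S-X\wedge Z_r-\tfrac12(Z_r-X)\wedge S=X\wedge(S-D)-\tfrac12D\wedge S .$$
If the v-step comes first, with middle chamber $X'$, they contribute
$$-Z_l\wedge X'-\tfrac12(X'-Z_l)\wedge S+X'\wedge Z_r+\tfrac12(Z_r-X')\wedge S=-X'\wedge(S-D)+\tfrac12D\wedge S .$$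

Let $m\le k-1$, with the u-step first. $X$ is closed and lasts only one state, so nothing else in $\omega$ involves $X$. Hence $\rho_+=S$ and $\rho_-=D$; the supports are disjoint because the levels differ. By (7) the mutated local form is
$$-X'\wedge(S-D)-\tfrac12D\wedge S+D\wedge S=-X'\wedge(S-D)+\tfrac12D\wedge S,$$
as required. The exchange relation is $XX'=YW+Z_lZ_r$ (values). The minors satisfy it: in (2) take $A=I_{m-1}$, $B=J_{m-1}$, where the u-step changes $Aa$ to $Aa'$ with $a'<a$ and the v-step changes $Bb$ to $Bb'$ with $b<b'$. Then
$$X=\Delta_{Aa',Bb},\quad X'=\Delta_{Aa,Bb'},\quad Z_l=\Delta_{Aa,Bb},\quad Z_r=\Delta_{Aa',Bb'},\quad Y=\Delta_{Aa'a,Bbb'},\quad W=\Delta_{A,B}.$$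
If $m=k-1$, the value of $Y$ is $\alpha_{I_k}\beta_{J_k}$, in accordance with its class. Since $X\ne0$, the mutated variable is the minor $X'$. If the v-step comes first, (7) at $X'$ has $\rho_+=D$, $\rho_-=S$ and gives
$$X\wedge(S-D)+\tfrac12D\wedge S+S\wedge D=X\wedge(S-D)-\tfrac12D\wedge S .$$

Let $m=k$. Now $Z_l,X,Z_r$ have frozen classes and $S=W$. Modulo frozen terms the contributions are $(X-\tfrac12D)\wedge W$ (u-step first) and $-(X'-\tfrac12D)\wedge W$ (v-step first). They agree because $X+X'=D$: with $I\to I'$, $J\to J'$, the classes are $X=\alpha_{I'}+\beta_J$, $X'=\alpha_I+\beta_{J'}$, $Z_l=\alpha_I+\beta_J$, $Z_r=\alpha_{I'}+\beta_{J'}$ (and if the v-step comes first in $\mathcal P$, read the comparison backwards). The set $V(\mathcal P)$ does not change, and no mutation is needed.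

**Move (c): a mutation by identity (3) that lifts a vertex one level.** Let $S=I_{m-1}$. The three steps have the form
$$I_m\colon Sx\to Sy;\qquad I_{m+1}\colon Sxy\to Syz;\qquad I_m\colon Sy\to Sz .$$
Indeed, after the first step $I_{m+1}\supset Sx\cup Sy$; the new $I_{m+1}$ contains $I_m=Sy$, so $x$ is lost; and the last $I_m$ contains $S$, lies in $Syz$ and is not $Sy$. As u-steps decrease, $z<y<x$. The replacement is
$$I_{m+1}\colon Sxy\to Sxz;\qquad I_m\colon Sx\to Sz;\qquad I_{m+1}\colon Sxz\to Syz .$$
It is nested ($I_{m+2}$, if present, contains $Sxy\cup Syz\supset Sxz$) and again decreasing.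

Let $L,X,R$ be the level-$m$ chambers and $A,A'$ the level-$(m+1)$ chambers before the move; $L,R$ and $A,X',A'$ those after it. The chamber $B$ of level $m-1$ and the chamber $E$ of level $m+2$ ($E=0$ if $m+1=k$) are constant. $X$ is closed, and the three steps are the only ones whose terms involve it. Before the move these steps contribute
$$L\wedge X+\tfrac12(X-L)\wedge(A+B)+A\wedge A'+\tfrac12(A'-A)\wedge(E+X)+X\wedge R+\tfrac12(R-X)\wedge(A'+B).$$
Collecting the terms with $X$, this is $X\wedge(R-L+A-A')+\omega_0$ with
$$\omega_0=-\tfrac12L\wedge(A+B)+A\wedge A'+\tfrac12(A'-A)\wedge E+\tfrac12R\wedge(A'+B).$$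
So $\rho_+=R+A$, $\rho_-=L+A'$. By (7) the mutated form is $-X'\wedge(R-L+A-A')+\omega_0+(L+A')\wedge(R+A)$, where
$$\omega_0+(L+A')\wedge(R+A)=\tfrac12L\wedge A+L\wedge R+\tfrac12A'\wedge R+\tfrac12(A'-A)\wedge E+\tfrac12(R-L)\wedge B .$$
After the move the form is
$$A\wedge X'+\tfrac12(X'-A)\wedge(E+L)+L\wedge R+\tfrac12(R-L)\wedge(X'+B)+X'\wedge A'+\tfrac12(A'-X')\wedge(E+R)$$
$$=X'\wedge(A'-A+L-R)+\tfrac12L\wedge A+L\wedge R+\tfrac12A'\wedge R+\tfrac12(A'-A)\wedge E+\tfrac12(R-L)\wedge B,$$
which is the same. The exchange relation $XX'=AR+A'L$ holds for the minors by (3) with $J'=J_m$, $J=J_{m+1}$, so the mutated variable is the minor $X'=\Delta_{Sxz,J_{m+1}}$.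

If $m+1<k$, then $X'$ is a closed chamber and we are done.

If $m+1=k$, then $J_k$ is an interval, so $\beta_{J_k}=1$ with class $0$, and $A,A'$ have classes $[\alpha_{Sxy}],[\alpha_{Syz}]$ (class $0$ and value $1$ for intervals). The supports of $\rho_\pm$ are disjoint since $Sxy\ne Syz$. The mutated vertex acquires the value $\Delta_{Sxz,J_k}=\alpha_{Sxz}$. The set $Sxz$ is not an interval, since $z<y<x$ and $y\notin Sxz$. Its symbol is new in the path: the sum of the elements of $I_k$ strictly decreases at each u-step of level $k$, and the sum for $Sxz$ lies strictly between those for the consecutive values $Sxy$ and $Syz$ of $I_k$. So we assign the vertex to the symbol $\alpha_{Sxz}$, which is frozen. For the remaining closed chambers the required entries are those of the mutated form, and the computation above, modulo frozen terms, gives them.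

**Move (d): dropping a symbol.** The steps are $I_k\colon Sx\to Sy\to Sz$ with $S=I_{k-1}$ and $z<y<x$, so $Sx\to Sz$ is a u-step. With $L,X,R$ the level-$k$ chambers and $B$ the level-$(k-1)$ chamber, modulo frozen terms
$$\tfrac12(X-L)\wedge B+\tfrac12(R-X)\wedge B=\tfrac12(R-L)\wedge B,$$
so $\omega$ is unchanged. The symbol $\alpha_{Sy}$ (if $Sy$ is not an interval) leaves $V(\mathcal P)$. Since $I_k=Sy$ only at the state between the two steps, $\alpha_{Sy}$ occurs in $\omega$ only in the terms just written, where it cancels. So its vertex has zero entries against all closed chambers, as required of a vertex outside $\operatorname{im}\iota$. $\square$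

**Consequence.** If $\mathcal P$ is realized, every reshuffle of its u-step sequence with its v-step sequence is realized: it is reached by exchanging consecutive u- and v-steps, with (a) and (b). No interval hypothesis is needed here.

## 9. The dress as a path and a seed

Let $P$ be the tiling of Theorem 1. We turn the boundary data into a realized path. Put $i_r^{(k)}:=i_r^{(k-1)}$, $j_r^{(k)}:=i_r^{(k)}+r$, and let $s(r)$ be the state
$$I_m=[i_r^{(m)},i_r^{(m)}+m-1],\qquad J_m=[j_r^{(m)},j_r^{(m)}+m-1]\qquad(1\le m\le k).$$
It is a state, since $i_r^{(m+1)}-i_r^{(m)}=j_r^{(m+1)}-j_r^{(m)}\in\{0,-1\}$.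

**Step 1: from $s(r)$ to $s(r+1)$.** Each level makes exactly one step: a u-step ($i$ drops by $1$, $j$ stays) or a v-step ($j$ grows by $1$, $i$ stays). We order these $k$ steps so that nestedness is kept. Let $\delta=i_r^{(m+1)}-i_r^{(m)}\in\{0,-1\}$.

- Both levels $m,m+1$ make u-steps: do level $m+1$ first if $\delta=0$, level $m$ first if $\delta=-1$. The difference of the row handles goes $0,-1,0$ or $-1,0,-1$.
- Both make v-steps: do level $m$ first if $\delta=0$, level $m+1$ first if $\delta=-1$. The difference of the column handles goes $0,-1,0$ or $-1,0,-1$.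
- One makes a u-step, the other a v-step: either order works, since the difference of the row handles and that of the column handles each change only once, between two admissible values.

These constraints relate only neighbouring levels of the chain $1,\dots,k$, so they are acyclic, and a suitable order exists.

**Step 2: the path $\mathcal P_N$.** Concatenate for $r=-N,\dots,N-1$, where $N\ge1$. The chambers of level $m\le k-1$ are $(r,m)$ with $|r|\le N$, and the value of $(r,m)$ is $x_r^{(m)}$, because that chamber contains the state $s(r)$. Those with $|r|<N$ are closed. All $I_k,J_k$ are intervals, so all level-$k$ classes are $0$, and $V(\mathcal P_N)$ consists of these chambers.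

**Step 3: integrality.** We check that $\omega(\mathcal P_N)$ has integer coefficients at closed chambers. Let $X$ be closed, with bounding steps of signs $\varepsilon_l,\varepsilon_r$ and neighbours $Z_l,Z_r$ on its level. Let $Y_0,\dots,Y_q$ be the chambers of one neighbouring level during $X$, with steps of signs $\varepsilon_1,\dots,\varepsilon_q$ between them. The terms of $\omega$ involving $X$ are $X\wedge(-\varepsilon_lZ_l+\varepsilon_rZ_r)$ and, for each of the two neighbouring levels,
$$X\wedge\tfrac12\Big(\varepsilon_lY_0-\varepsilon_rY_q-\sum_{i=1}^q\varepsilon_i(Y_i-Y_{i-1})\Big).$$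
The coefficients are $\frac{\varepsilon_l+\varepsilon_1}2$ at $Y_0$, $\frac{\varepsilon_{i+1}-\varepsilon_i}2$ at $Y_i$ for $1\le i\le q-1$, and $-\frac{\varepsilon_r+\varepsilon_q}2$ at $Y_q$; for $q=0$ the only one is $\frac{\varepsilon_l-\varepsilon_r}2$. All are integers.

**Step 4: the seed $\Sigma_N$.** Putting $0$ between non-closed vertices, we get a skew-symmetric integer matrix on $\{(r,m):|r|\le N,\ 1\le m\le k-1\}$. With the algebraically independent cluster $\{x_r^{(m)}\}$ this is a seed $\Sigma_N$, and $\mathcal P_N$ is realized with respect to $(P,\Sigma_N)$. All vertices of $\Sigma_N$ are regarded as mutable, so this is a seed of a coefficient-free cluster algebra.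

*Example.* Take the $k=3$ zigzag of Section 1, with $x_r,y_r$ as in Section 5. From $s(-1)$ to $s(0)$ we make u-steps of levels $3,2,1$; from $s(0)$ to $s(1)$, v-steps of levels $1,2,3$. The chamber $x_0$ is entered by a u-step and left by a v-step, with only $y_0$ above it, so the terms with $x_0$ are $x_0\wedge(y_0-x_{-1}-x_1)$. Its exchange relation $x_0x_0'=y_0+x_{-1}x_1$ yields $x_0'=p_{11}$. During $y_0$ the level-$1$ chambers are $x_{-1},x_0,x_1$ with step signs $+,-$, and the terms with $y_0$ are $y_0\wedge(x_{-1}-x_0+x_1-y_{-1}-y_1)$. Both computations give the same coefficient $1$ of $x_0\wedge y_0$.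

## 10. Deleting a row by braid moves

The path $\mathcal P_N$ sees only intervals. We now change it until it passes through flags made of arbitrary rows.

For $R=\{\rho_1<\dots<\rho_n\}\subset\mathbb Z$ let $\mathrm{std}_R(p)$ be the flag $I_m=\{\rho_p,\dots,\rho_{p+m-1}\}$, $1\le m\le k$. Words in the letters $1,\dots,k$ record the levels of consecutive u-steps. Put $D_m=(m,m-1,\dots,1)$, $D_0=\emptyset$.

Encode a flag by the ordering $(y_1,\dots,y_k)$ with $I_m=\{y_1,\dots,y_m\}$. A step of level $m<k$ exchanges $y_m$ and $y_{m+1}$; a step of level $k$ replaces $y_k$ by a new element. So a block with word $D_k$ whose level-$k$ step brings in $z$ changes $(y_1,\dots,y_k)$ into $(z,y_1,\dots,y_{k-1})$. In particular $D_k$, bringing in $\rho_{p-1}$, leads from $\mathrm{std}_R(p)$ to $\mathrm{std}_R(p-1)$ by u-steps. Let $W_R$ be the block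
$$\mathrm{std}_R(n-k+1)\to\dots\to\mathrm{std}_R(1)\qquad\text{with word } D_k^{\,n-k}.$$

*The case $k=2$.* Let us delete $0$ from the labels $-2,\dots,2$. The block from ordering $(1,2)$ to $(-2,-1)$ has word $21\,21\,21=2\,(121)\,21$:
$$(1,2)\to(1,0)\to(0,1)\to(0,-1)\to(-1,0)\to(-1,-2)\to(-2,-1).$$
Move (c), $121\to212$, gives the word $2\,212\,21=(221)^2$:
$$(1,2)\to(1,0)\to(1,-1)\to(-1,1)\to(-1,0)\to(-1,-2)\to(-2,-1).$$
Merging each $22$ by (d) gives $21\,21$:
$$(1,2)\to(1,-1)\to(-1,1)\to(-1,-2)\to(-2,-1).$$
Label $0$ is gone. The chamber with $I_1=\{0\}$ was mutated, and its vertex now carries $\alpha_{\{-1,1\}}$. This is the relation displayed at the end of Section 5. In general the letter $1$ of $121$ has to be lifted to level $k$ one level at a time.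

**Lemma B.** Let $\mathcal P$ be realized and contain $W_R$ as a block of consecutive u-steps, during which $J_k$ is an interval. Let $k<q\le n-k$ and $R'=R\setminus\{\rho_q\}$. Then the path with $W_R$ replaced by $W_{R'}$ is realized.

*Proof.*

**Step 1: the part to be changed.** Relabel $\rho_{q+s}$ as $s$; since $k<q\le n-k$, the labels $-k,\dots,k$ occur. Consider the part of $W_R$ from the ordering $(1,\dots,k)$, which is $\mathrm{std}_R(q+1)$, to $(-k,\dots,-1)$, which is $\mathrm{std}_R(q-k)$. Its word is $D_k^{k+1}$.

**Step 2: a chain of words.** For $0\le M\le k-1$ put $t=M+1$, $A=(k,k-1,\dots,M+2)$ and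
$$V_M=A\,t\,(A\,t\,D_M\,t)^M\,A\,t\,D_M\,(A\,t\,D_M)^{k-M-1}.$$
For $M=0$ we have $A\,t=D_k$ and $D_0=\emptyset$, so $V_0=D_k\cdot D_k\cdot D_k^{k-1}=D_k^{k+1}$.

**Step 3: from $V_M$ to $V_{M+1}$, for $M\le k-2$.** Write $A=A's$ with $s=M+2$ and $A'=(k,\dots,M+3)$. For any word $w$ we have $t\,(w\,t)^M\,w=(t\,w)^{M+1}$. With $w=A'\,s\,t\,D_M$ this gives
$$V_M=A's\,\big[t\,A'\,s\,t\,D_M\big]^{M+1}(A'\,s\,t\,D_M)^{k-M-1}.$$
In each bracket, commute $t$ with $A'$ (letters $\ge t+2$) by (a), apply (c) in the form $t\,s\,t\to s\,t\,s$, and commute the last $s$ with $D_M$ (letters $\le s-2$) by (a):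
$$t\,A'\,s\,t\,D_M\;\to\;A'\,t\,s\,t\,D_M\;\to\;A'\,s\,t\,s\,D_M\;\to\;A'\,s\,t\,D_M\,s=A'\,s\,D_{M+1}\,s .$$
The hypothesis of (c) in the case $s=k$ holds, since $J_k$ is an interval. The word becomes
$$A's\,[A'\,s\,D_{M+1}\,s]^{M+1}(A'\,s\,D_{M+1})^{k-M-1}=V_{M+1},$$
because for $M+1$ the letter $t$ becomes $s$ and $A$ becomes $A'$.

**Step 4: merging.** For $M=k-1$ the word $A$ is empty and $t=k$, so
$$V_{k-1}=k\,(k\,D_{k-1}\,k)^{k-1}\,k\,D_{k-1}=(k\,k\,D_{k-1})^k .$$
Merging each pair $kk$ by (d) gives $(k\,D_{k-1})^k=D_k^k$.

**Step 5: identifying the block.** The ends have not changed, so this block still leads from $(1,\dots,k)$ to $(-k,\dots,-1)$. If $z_1,\dots,z_k$ are the elements brought in, the final ordering is $(z_k,\dots,z_1)$, so $z_p=-p$. The flags at the ends of the blocks $D_k$ have orderings $(-p,\dots,-1,1,\dots,k-p)$; these are standard flags of $R'$. The rest of $W_R$ runs between flags $\mathrm{std}_R(p)$ with $p\ge q+1$, and between those with $p\le q-k$. These do not contain $\rho_q$ and are standard flags of $R'$. So the new block is $W_{R'}$. $\square$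

To use Lemma B we must find a block $W_{R_0}$ in a path through interval flags.

**Lemma C.** Suppose a block of consecutive u-steps of a realized path runs through interval flags $I_m=[h_m,h_m+m-1]$ from handles $(h_1,\dots,h_k)$ to $(h_1',\dots,h_k')$, each step lowering one handle by $1$, and $b\ge a$ are integers with all $h_m\ge b$ and all $h_m'\le a$. Then commutations of steps whose levels differ by $\ge2$ transform the block into one which passes through the flag with all handles $b$ and then follows the word $D_k^{\,b-a}$ to the flag with all handles $a$; that is, it contains $W_{R_0}$ with $R_0=\{a,a+1,\dots,b+k-1\}$. The new path is realized.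

*Proof.* Nestedness of interval flags means $h_{m+1}-h_m\in\{0,-1\}$ throughout; in particular the handles are non-increasing in $m$.

**Step 1: a block of the desired form exists.** From $(h_m)$ to $(b,\dots,b)$: while the maximal handle exceeds $b$, lower the handle of largest index $M$ among those with maximal value. The handles with maximal value are those of index $1,\dots,M$, and $h_{M+1}$ is one less, so after lowering $h_M-h_{M-1}=-1$ and $h_{M+1}-h_M=0$, and nestedness persists. From $(b,\dots,b)$ to $(a,\dots,a)$: use $D_k^{\,b-a}$. From $(a,\dots,a)$ to $(h_m')$: reverse the procedure which starts at $(h_m')$ and, while the minimal handle is $<a$, raises the one of smallest index $M$ with minimal value. Here $h_{M-1}$ is one more than the minimum, so after raising $h_M-h_{M-1}=0$ and $h_{M+1}-h_M=-1$.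

**Step 2: two such blocks with the same ends are commutation equivalent.** Each level makes the same number of moves in both. A move of level $m+1$ lowers $h_{m+1}-h_m$ by $1$ and a move of level $m$ raises it by $1$, so the moves of these two levels alternate, and which comes first is determined by $h_{m+1}-h_m$ at the start. So the two blocks are linear orders on the same set of labelled moves, agreeing on every pair whose levels differ by at most $1$. If they differ, some pair adjacent in the first order is reversed in the second. Its levels differ by $\ge2$; swap it. The result is again a path, since nestedness only concerns adjacent levels, and the number of inversions drops. Iterate. By move (a) the path remains realized. $\square$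

**The $\theta$-images.** For $C=\{\gamma_1<\dots<\gamma_n\}$ let $\mathrm{std}_C(p)$ also denote the analogous column flag, and let $W^\theta_C$ be the block of v-steps $\mathrm{std}_C(1)\to\dots\to\mathrm{std}_C(n-k+1)$ which is the reversal of $W_C$. Applying Lemmas B and C to $\theta\mathcal P$ and $P^T$ gives:

- (B$^\theta$) If $\mathcal P$ is realized and contains $W^\theta_C$ as a block of consecutive v-steps during which $I_k$ is an interval, and $k<q\le n-k$, then $W^\theta_C$ may be replaced by $W^\theta_{C\setminus\{\gamma_q\}}$, and the path stays realized.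
- (C$^\theta$) If a block of consecutive v-steps of a realized path runs through interval column flags, each step raising one handle by $1$, from handles all $\le c$ to handles all $\ge d$, where $c\le d$, then commutations transform it into one containing $W^\theta_{C_0}$ with $C_0=\{c,\dots,d+k-1\}$, and the path stays realized.

## 11. Every minor of order at most $k$ sits in a seed

We prove the positivity half of Theorem 1 together with Theorem 2(1) and 2(2). Let $P$ be the tiling of Theorem 1, and let $I,J$ be row and column sets with $|I|=|J|=m$, $1\le m\le k$. Choose integers with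
$$a+k\le\min I,\qquad \max I<b,\qquad c+k\le\min J,\qquad \max J<d .$$
Choose $N\ge1$ so large that $i^{(l)}_{-N}\ge b$, $i^{(l)}_N\le a$, $j^{(l)}_{-N}\le c$, $j^{(l)}_N\ge d$ for $1\le l\le k$; non-degeneracy allows this. Start with $\mathcal P_N$, which is realized with respect to $(P,\Sigma_N)$.

**Step 1: separate rows from columns.** Reshuffle: first all u-steps (column flag constantly that of $s(-N)$, all intervals), then all v-steps (row flag constantly that of $s(N)$, all intervals). The u-steps run through interval row flags and lower one handle by $1$ each; the v-steps run through interval column flags and raise one handle by $1$ each.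

**Step 2: bring both blocks to standard form.** By Lemma C make the u-block contain $W_{R_0}$, $R_0=\{a,\dots,b+k-1\}$. By (C$^\theta$) make the v-block contain $W^\theta_{C_0}$, $C_0=\{c,\dots,d+k-1\}$.

**Step 3: delete the gaps.** By Lemma B delete, one by one, the rows in $[\min I,\max I]\setminus I$. The rows $a,\dots,a+k-1$ and $b,\dots,b+k-1$ stay and are the first and last $k$ elements, so $k<q\le n-k$ always holds; and $J_k$ is an interval during the u-block. By (B$^\theta$) delete the columns in $[\min J,\max J]\setminus J$; $I_k$ is an interval during the v-block. We get sets $R=\{\rho_1<\rho_2<\cdots\}$ and $C=\{\gamma_1<\gamma_2<\cdots\}$ in which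
$$I=\{\rho_p,\dots,\rho_{p+m-1}\},\qquad J=\{\gamma_{p'},\dots,\gamma_{p'+m-1}\}.$$
Since at least $k$ elements of $R$ exceed $\max I$ and at least $k$ elements of $C$ exceed $\max J$, the u-block passes through $\mathrm{std}_R(p)$ and the v-block through $\mathrm{std}_C(p')$.

**Step 4: let the two flags meet.** Reshuffle: u-steps up to the row flag $\mathrm{std}_R(p)$, then v-steps up to the column flag $\mathrm{std}_C(p')$, then all remaining steps. The resulting path is realized, because reshuffling needs no interval hypothesis. It contains a state with $I_m=I$ and $J_m=J$.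

**Step 5: conclusion for $m<k$.** $\Delta_{I,J}$ is the value of a level-$m$ chamber. So it is an element of the cluster of a seed mutation equivalent to $\Sigma_N$, hence a cluster variable, and it is non-zero. By (LS) it is a Laurent polynomial with non-negative integer coefficients in $\{x_r^{(l)}:|r|\le N\}$. Together with Section 4 this proves Theorem 1, and it proves Theorem 2(1).

**Step 6: conclusion for $m=k$.** By (5), $\Delta_{I,J}=\alpha_I\beta_J$. At the state of Step 4 we have $I_k=I$ and $J_k=J$, so $\alpha_I$ (if $I$ is not an interval) and $\beta_J$ (if $J$ is not an interval) are values of vertices of the same seed, hence cluster variables; otherwise they equal $1$. By (LS), $\Delta_{I,J}$ is a non-zero Laurent polynomial with non-negative integer coefficients. Minors of order $>k$ vanish by Section 6. This is Theorem 2(2). $\square$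

## 12. Positive real tilings and degenerate boundaries

**Proof of Theorem 2(3).** Evaluating $P$ at positive reals gives a real SL$_k$-tiling with the prescribed boundary values. By Theorem 2(1), 2(2) and (LS), its minors of order $\le k$ are values of non-zero Laurent polynomials with non-negative coefficients, so they are positive. The map is injective, since the boundary values are read off from the tiling. Conversely, let a real SL$_k$-tiling have positive connected minors of order $<k$. Its boundary values are positive, and its connected minors satisfy (4). The recursion of Section 4, dividing only by positive numbers, shows that it equals the evaluation of $P$ at its boundary values. So the map is a bijection, and all minors of order $\le k$ of such a tiling are positive. $\square$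

**Proof of Theorem 2(4).**

**Step 1: a half-plane without conditions.** $i_r^{(m)}$ is non-increasing and $j_r^{(m)}$ non-decreasing in $r$, and for fixed $r$ each of them varies by at most $k-2$ with $m$. Suppose the last fringe requirement fails for some $m$. If the value $-1$ occurs for only finitely many positive (negative) $r$, then $i_r^{(m)}$ is bounded below (above). If the value $0$ occurs for only finitely many positive (negative) $r$, then $j_r^{(m)}$ is bounded above (below). By the remark on $k-2$, the same bound holds uniformly in all $m,r$, up to a constant. Transposition and rotation by $180^\circ$ preserve connected minors, hence SL$_k$-tilings and the non-vanishing of connected $(k-1)$-minors. So we may assume that all boundary conditions involve only rows $\ge\mathsf A$, for some $\mathsf A$.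

**Step 2: a second tiling.** Let $Q$ be a tiling satisfying the conditions, with non-zero connected $(k-1)$-minors and rows $r_i$. By Section 6, $r_i=\sum_{s=1}^kc_{i,s}r_{i+s}$. On any $k$ consecutive columns,
$$1=\det(r_i,\dots,r_{i+k-1})=c_{i,k}\det(r_{i+k},r_{i+1},\dots,r_{i+k-1})=c_{i,k}(-1)^{k-1}\det(r_{i+1},\dots,r_{i+k})=c_{i,k}(-1)^{k-1},$$
so $c_{i,k}=(-1)^{k-1}$. Put
$$r_i'=r_i\ (i\ge\mathsf A),\qquad r'_{\mathsf A-1}=r_{\mathsf A-1}+r_{\mathsf A},\qquad r_i'=\sum_{s=1}^kc_{i,s}r'_{i+s}\ (i\le\mathsf A-2).$$

**Step 3: it is a tiling with the same boundary values.** For $i\ge\mathsf A$ the connected $k$-minors with top row $i$ are unchanged. On any $k$ consecutive columns, $\det(r'_{\mathsf A-1},\dots,r'_{\mathsf A+k-2})=1$, because $r_{\mathsf A}$ is one of the other rows as $k\ge2$. For $i\le\mathsf A-2$,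
$$\det(r_i',\dots,r'_{i+k-1})=c_{i,k}(-1)^{k-1}\det(r'_{i+1},\dots,r'_{i+k})=1$$
by downward induction on $i$. So the rows $r_i'$ form an SL$_k$-tiling. It has the same boundary values, since these involve only rows $\ge\mathsf A$. It differs from $Q$ in row $\mathsf A-1$, since $r_{\mathsf A}\ne0$: it is a row of blocks with determinant $1$. So $Q$ is not the unique tiling satisfying the boundary condition. $\square$
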